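# Fekete points of degree $cn$ that miss a point: why they need not form admissible meshes

## 1. The closed disc, where degree $4n$ is enough

Let $\mathscr P^n$ be the space of polynomials of degree at most $n$, and write $\|p\|_E=\sup_{z\in E}|p(z)|$. Given a compact set $K$, we would like a small finite set $F\subset K$ such that $\|p\|_K\le C\|p\|_F$ for all $p\in\mathscr P^n$, with $C$ independent of $n$. A natural candidate for $F$ is a set of Fekete points, that is, of points in $K$ that maximize a Vandermonde determinant. We begin with a set for which everything can be computed.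

Let $K=\{|z|\le1\}\subset\mathbb C$. A set of degree $N$ Fekete points of $K$ is a tuple $(z_1,\dots,z_{N+1})\in K^{N+1}$ that maximizes $|\det[z_j^{\,i}]|$, where $0\le i\le N$ and $1\le j\le N+1$.

**Fekete points of the disc.** *For $N\ge1$ they are exactly the rotated sets of $(N+1)$-st roots of unity.* The column of $z_j$ has Euclidean norm at most $\sqrt{N+1}$, so Hadamard's inequality gives $|\det|\le(N+1)^{(N+1)/2}$. Equality holds if and only if $|z_j|=1$ for all $j$ and the columns are mutually orthogonal. For the $(N+1)$-st roots of unity both conditions hold, so the bound is the maximum. Conversely, suppose equality holds, let $j\ne k$ and $w=z_j\overline{z_k}$. Orthogonality says $\sum_{i=0}^Nw^i=0$. Hence $w\ne1$ and $w^{N+1}=1$. So the numbers $z_j/z_1$ are $N+1$ distinct $(N+1)$-st roots of unity.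

**Proposition 1.1.** *If $F$ is a set of degree $4n$ Fekete points of the closed unit disc, $n\ge1$, then $\|p\|_K\le5\|p\|_F$ for all $p\in\mathscr P^n$.*

*Proof.* By the maximum principle $|p|$ attains $\|p\|_K$ at some $z_0$ with $|z_0|=1$. The set $F$ consists of $4n+1$ equally spaced points of the circle, so some $\xi\in F$ lies at arc distance at most $\pi/(4n+1)$ from $z_0$. Bernstein's inequality $\|p'\|_K\le n\|p\|_K$ gives
$$|p(z_0)-p(\xi)|\le\frac{\pi n}{4n+1}\|p\|_K\le\frac\pi4\|p\|_K .$$
So $\|p\|_F\ge(1-\frac\pi4)\|p\|_K$, and $(1-\frac\pi4)^{-1}<5$. $\square$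

What changes for a general $K$? The proof used two facts: we knew where the Fekete points are, and we had a derivative bound adapted to their spacing. For a general compact set we have neither. What remains is the extremal property itself. The question is whether that property alone, with degree a constant times $n$, forces the mesh inequality. We shall see that it does not.

## 2. Meshes, extremal functions, and the statements

Compact sets are nonempty throughout. In $\mathbb C^d$, $\mathscr P^n$ is the space of holomorphic polynomials of total degree at most $n$; its dimension is $\binom{n+d}d$. A set $E$ is *determining* for $\mathscr P^n$ if $p\in\mathscr P^n$ and $p|_E=0$ imply $p=0$. It is polynomial determining if this holds for every $n$.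

**Definition (Calvi–Levenberg).** Let $K\subset\mathbb C^d$ be a polynomial determining compact set. A sequence of finite sets $A_n\subset K$ is an *admissible mesh* for $K$ if there are $C,s>0$, independent of $n$, with $\operatorname{Card}A_n=O(n^s)$ and $\|p\|_K\le C\|p\|_{A_n}$ for all $p\in\mathscr P^n$.

Such an $A_n$ is determining for $\mathscr P^n$, so $\operatorname{Card}A_n\ge\binom{n+d}d$, which is of order $n^d$. The mesh is called *optimal* (Kroó) if $\operatorname{Card}A_n=O(n^d)$. Example: by Proposition 1.1 the $(4n+1)$-st roots of unity are an optimal admissible mesh for the disc.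

**Definition.** The *Siciak–Zaharjuta extremal function* of $K$ is
$$V_K(z)=\sup\Bigl\{\tfrac1{\deg p}\log|p(z)|: p\text{ a nonconstant polynomial},\ \|p\|_K\le1\Bigr\},$$
and $K$ is *L-regular* if $V_K$ is continuous on $\mathbb C^d$.

Always $V_K\ge0$: use $p=(1+\eta z_1)/(1+\eta\max_K|z_1|)$ and let $\eta\to0^+$. Also $V_K\le0$ on $K$, and $K_1\subset K_2$ implies $V_{K_2}\le V_{K_1}$.

*Example.* For $K=\{|z-s|\le\tau\}\subset\mathbb C$ we have $V_K(z)=\log^+(|z-s|/\tau)$. The polynomial $(z-s)/\tau$ and $V_K\ge0$ give "$\ge$". For "$\le$", let $\|p\|_K\le1$ and $\deg p=m$. The function $\log|p|-m\log(|z-s|/\tau)$ is subharmonic outside the disc, bounded above near $\infty$, and has boundary values at most $0$. By the maximum principle (with $\infty$ as a removable point) it is at most $0$. So discs are L-regular.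

*Example.* $K=\{|z|\le1\}\cup\{2\}$ is not L-regular. The polynomials $z^{k-1}(z-2)/3$ are bounded by $1$ on $K$, and letting $k\to\infty$ gives $V_K(z)\ge\log|z|$ for $|z|>1$, $z\ne2$. But $V_K(2)=0$. Isolated points destroy L-regularity, which will matter later.

*L-regular sets are polynomial determining.* If a polynomial $f\not\equiv0$ vanished on $K$, then $f$ is nonconstant. Applying the definition of $V_K$ to large multiples of $f$ would give $V_K=+\infty$ off $\{f=0\}$.

**Definition.** Let $N_m=\binom{m+d}d$ and let $z^{\alpha_1},\dots,z^{\alpha_{N_m}}$ be the monomials of degree at most $m$. A set of *degree $m$ Fekete points* of $K$ is any tuple $\xi\in K^{N_m}$ that maximizes $|\mathrm{VDM}(\xi)|$, where $\mathrm{VDM}(\xi)=\det[\xi_j^{\alpha_i}]$. An *array of degree $cn$ Fekete points* is a sequence $\{F_n\}$ with each $F_n$ a set of degree $cn$ Fekete points; here $c$ is a positive integer, or $cn$ is read as $\lceil cn\rceil$.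

If $K$ is determining for $\mathscr P^m$, the maximum of $|\mathrm{VDM}|$ is positive: evaluations at points of $K$ span the dual of $\mathscr P^m$, so some $N_m$ of them form a basis. For a Fekete tuple $\xi$ the Lagrange polynomials are then
$$\ell_k(z)=\frac{\mathrm{VDM}(\xi_1,\dots,\xi_{k-1},z,\xi_{k+1},\dots,\xi_{N_m})}{\mathrm{VDM}(\xi)},\qquad\text{so}\qquad\|\ell_k\|_K\le1. \tag{2.1}$$

The conjecture below is stated, with the notions above, in "Optimal Polynomial Admissible Meshes on the Closure of $\mathscr C^{1,1}$ Bounded Domains".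

**Conjecture (Bloom, Bos, Calvi and Levenberg).** *If $K\subset\mathbb C^d$ is compact and L-regular, there exists $c=c(K)$ such that any array of degree $c(K)n$ Fekete points is an admissible mesh for $K$, hence an optimal one.* Precisely: there should be $C=C(K)$ with $\|p\|_K\le C\|p\|_{F_n}$ for every $n$, every $p\in\mathscr P^n$, and every set $F_n$ of degree $c(K)n$ Fekete points.

For compact $K$, an integer $n\ge1$ and a finite $F\subset K$, let $\Lambda_n(K,F)\in[1,\infty]$ be the least $C$ with $\|p\|_K\le C\|p\|_F$ for all $p\in\mathscr P^n$. We prove three theorems.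

**Theorem 2.1.** *For every $d\ge1$ there is an L-regular compact $K\subset\mathbb C^d$ such that for every real $\gamma>0$ and every $A>0$ there are infinitely many $n$ for which every set $F$ of degree $\lceil\gamma n\rceil$ Fekete points of $K$ has $\Lambda_n(K,F)>A$. In particular no $c(K)$ exists: for this $K$ and every $c$, no array of degree $cn$ Fekete points is an admissible mesh.*

So the conjecture is false in every dimension.

**Theorem 2.2.** *Let $d\ge1$ and let $(m_n)$ be integers with $m_n\ge n$. The following are equivalent.*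

(a) *For every L-regular compact $K\subset\mathbb C^d$ there is $C(K)$ with $\Lambda_n(K,F_n)\le C(K)$ for all $n\ge1$ and all sets $F_n$ of degree $m_n$ Fekete points.*

(b) $\liminf_n m_n/(n\log n)>0$.

*Moreover, for any countable family of sequences violating (b) (with $m_n\ge n$), one L-regular $K$ violates the bound in (a) for all of them simultaneously.*

If $m_n<n$ then $\operatorname{Card}F_n<\dim\mathscr P^n$ and $\Lambda_n=\infty$ trivially; hence the assumption $m_n\ge n$.

**Theorem 2.3.** *For integers $c,n\ge1$ let $L(c,n)$ be the supremum of $\Lambda_n(K,F)$ over all L-regular compact $K\subset\mathbb C$ and all degree $cn$ Fekete sets $F$ of $K$. Then*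
$$\tfrac1{1032}(cn+1)^{1/c}\le L(c,n)\le(cn+1)^{1/c}.$$

## 3. Powers of $p$: the bound $(cn+1)^{1/c}$ and the degree $n\log n$

The only tool available for every $K$ is (2.1). Let $K$ be polynomial determining, $F$ a degree $N$ Fekete set and $N\ge n$. For $f\in\mathscr P^N$ we have $f=\sum_kf(\xi_k)\ell_k$, so $\|f\|_K\le\binom{N+d}d\|f\|_F$. For $p\in\mathscr P^n$ we have the freedom to apply this to a power of $p$. With $f=p^{\lfloor N/n\rfloor}\in\mathscr P^N$ we get
$$\Lambda_n(K,F)\le\binom{N+d}d^{1/\lfloor N/n\rfloor}. \tag{3.1}$$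

**Upper bound in Theorem 2.3.** Take $d=1$ and $N=cn$ in (3.1). $\square$

**Proof of (b)⇒(a) in Theorem 2.2.** Let $m_n\ge\varepsilon n\log n$ for $n\ge n_0$, where $n_0\ge2$ and $\varepsilon>0$. L-regular sets are determining, so (3.1) applies with $N=m_n$. We have $\lfloor m/n\rfloor\ge m/(2n)$ for $m\ge n$, and $\binom{m+d}d\le(m+1)^d$. The function $\log(x+1)/x$ is decreasing for $x>0$. Hence for $n\ge n_0$
$$\log\Lambda_n\le\frac{2dn\log(m_n+1)}{m_n}\le\frac{2d\log(\varepsilon n\log n+1)}{\varepsilon\log n},$$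
which is bounded in $n$. For each of the finitely many $n<n_0$, (3.1) is a finite bound because $m_n\ge n$. $\square$

At degree $cn$ with $c$ fixed, (3.1) gives only $\Lambda_n\le\binom{cn+d}d^{1/c}$, which tends to infinity with $n$. The rest of the lecture shows that this loss is real. Theorem 2.3 says that in one variable it is real up to a universal factor.

## 4. Finite sets of $cn+2$ points whose Fekete set omits the wrong point

How could Fekete points fail? The simplest situation in $\mathbb C$ is a finite set $S$ with $cn+2$ points, one more than the number of degree $cn$ Fekete points. Write $V(T)$ for the Vandermonde determinant of a finite $T\subset\mathbb C$ (up to sign) and $\omega_S(z)=\prod_{s\in S}(z-s)$. A Fekete set has distinct points, so it omits exactly one point of $S$, and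
$$|V(S\setminus\{s\})|=\frac{|V(S)|}{|\omega_S'(s)|}. \tag{4.1}$$
So a point may be omitted exactly when $|\omega_S'|$ is minimal there among the points of $S$.

**The case $c=1$ by hand.** Let $S$ be the $(n+2)$-nd roots of unity. All $|\omega_S'(s)|$ equal $n+2$, so $F=S\setminus\{s_*\}$ is a degree $n$ Fekete set for any $s_*$. By (2.1) and (4.1), $|\ell_k(s_*)|=|\omega_S'(s_*)|/|\omega_S'(\xi_k)|=1$ for all $k$. The values $p(\xi_k)$ can be prescribed freely, so $\Lambda_n(S,F)=\sum_{k=1}^{n+1}|\ell_k(s_*)|=n+1$. This equals the bound (3.1).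

**Where roots of unity stop working.** For $c\ge7$ let $S$ be the roots of unity of order $cn+2$ and $F=S\setminus\{s_*\}$. If $p\in\mathscr P^n$ attains its maximum over the circle at $z_0$, some $\xi\in F$ lies at arc distance at most $2\pi/(cn+2)$ from $z_0$. As in Proposition 1.1, $\Lambda_n(S,F)\le(1-2\pi/c)^{-1}$. A polynomial of degree $n$ cannot feel one missing point among $cn+2$ equally spaced ones. We need a set with different scales.

**What any example must satisfy.** Let $|S|=cn+2$, $P\in\mathscr P^n$, $P(s_*)=A$ and $|P|\le1$ on $S\setminus\{s_*\}$. For $\deg f\le|S|-2$ the residue theorem gives $\sum_{s\in S}f(s)/\omega_S'(s)=0$. With $f=P^c$,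
$$A^c\le\sum_{s\ne s_*}\frac{|\omega_S'(s_*)|}{|\omega_S'(s)|}. \tag{4.2}$$
If $S\setminus\{s_*\}$ is Fekete, each term is at most $1$. So we recover $A^c\le cn+1$, and we learn that at least $A^c$ points of $S$ other than $s_*$ are needed.

**The design.** Put the omitted point at $s_*=a$, far from the unit circle. Near $a$ place a tiny cluster of $cm$ points at distance about $r$, and put the other $R=cl+1$ points at the $R$-th roots of unity. With $\zeta=(z-a)/r$, take
$$P(z)=A\Bigl(\frac za\Bigr)^l(1-\zeta^m),\qquad \deg P=l+m=\mu .$$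
The factor $1-\zeta^m$ is $1$ at $a$; the cluster is a set on which it has modulus $\delta=\frac1{2A}$. The factor $(z/a)^l$ is nearly $1$ in modulus on the cluster, and on the unit circle it beats the growth $r^{-m}$ of $\zeta^m$, provided $r^m\approx2A\,a^{m-l}$. Write $B=2A$. If we let the cluster consist of the roots of $(\zeta^m-1)^c=\delta^c$, then up to constants
$$|\omega_S'(a)|\approx a^Rr^{cm}\approx B^ca^{cm+1},\qquad|\omega_S'(\text{cluster})|\approx cm\,B^{-(c-1)}a^Rr^{cm},\qquad|\omega_S'(\text{root of unity})|\approx R\,a^{cm+1}.$$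
So $a$ is the point to omit as soon as $cm\gg B^{c-1}$ and $R\gg B^c$, and about $B^c$ points suffice. Here is the exact statement.

**Lemma 4.1.** *Let $c\ge1$ be an integer, $A\ge1$ real, $B=2A$, and $\mu\ge129B^c/c+7$ an integer. Put $J=c\mu+1$. There are $S\subset\mathbb C$ with $|S|=J+1=c\mu+2$, a point $s_*\in S$ and a polynomial $P$ of degree $\mu$ such that*

1. *$|P|\le1$ on $S\setminus\{s_*\}$ and $P(s_*)=A$;*
2. *$|\omega_S'(s)|\ge2|\omega_S'(s_*)|$ for all $s\in S\setminus\{s_*\}$;*
3. *$|s|\le J$ for $s\in S$, and $|\log|s-s'||\le J^2$ for distinct $s,s'\in S$; also $A\le J$;*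
4. *there is $a\in[1,J]$ with $|P(z)|\le2A(2x)^\mu$ whenever $|z|\le x$ and $x\ge a$.*

*Consequently $S\setminus\{s_*\}$ is the unique degree $c\mu$ Fekete set of $S$, and $\Lambda_\mu(S,S\setminus\{s_*\})\ge A$.*

The consequence follows from (4.1), item 2 and item 1. We prove the four items.

**Step 1: parameters.** This step fixes all numbers and collects the inequalities used later. Put
$$\delta=\tfrac1B\le\tfrac12,\quad m=\lceil32B^{c-1}/c\rceil,\quad l=\mu-m,\quad R=cl+1,\quad a=2cm+1 .$$
Since $B\ge2$, $m\le16B^c/c+1$, so $6m+33B^c/c\le129B^c/c+6\le\mu$. Hence $l\ge5m$ and $cl\ge33B^c$. Also $cm\ge32B^{c-1}\ge32$, so $a\ge65$. Define $r>0$ by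
$$r^m=B(a+1)^ma^{-l}, \tag{4.3}$$
and set $x=l/m\ge5$. Then $cl=cmx=(a-1)x/2$. So $1\le B\le B^c\le cl/33\le ax/2$, and $B^{1/m}\le B\le ax/2$. With $a+1\le\frac43a$,
$$r=B^{1/m}(a+1)a^{-x}\le\frac{ax}2\cdot\frac{4a}3\cdot a^{-x}=\tfrac23xa^{2-x}.$$
For $a\ge65$ and $x\ge5$ the quantity $x^2a^{3-x}$ decreases in $x$ (its logarithmic derivative is $\frac2x-\log a<0$) and in $a$. So $x^2a^{3-x}\le25\cdot65^{-2}<0.006$. Also $R=(a-1)x/2+1\le ax$. Therefore $8rR\le\frac{16}3x^2a^{3-x}\le a$, and $r\le\frac23x^2a^{3-x}<\frac14$. Since $c+1\le a$ and $r^m\le r$, we get $(c+1)r^m\le ar\le\frac23xa^{3-x}\le\frac12$. Finally $a^{l-1}\ge2^{l-1}\ge l$ gives $a^l\ge al\ge cl\ge B$. In summary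
$$8rR\le a,\qquad r<\tfrac14,\qquad(c+1)r^m\le\tfrac12,\qquad a^l\ge B. \tag{4.4}$$

**Step 2: the set.** This step writes down $S$ and counts it. With $\zeta=(z-a)/r$ let
$$S=\{z^R=1\}\cup\{a+r\zeta:(\zeta^m-1)^c=\delta^c\}\cup\{a\},\quad s_*=a,\quad P(z)=A(z/a)^l(1-\zeta^m).$$
The second group is the cluster. On it $\zeta^m=1+\delta\eta$ with $\eta^c=1$. This gives $c$ distinct nonzero values of $\zeta^m$ and so $cm$ points, with $\frac12\le|\zeta|^m\le\frac32$ and $\frac12\le|\zeta|\le2$. Cluster points differ from $a$ since $\zeta\ne0$, and they lie off the unit circle since $a-2r>1$. So $|S|=R+cm+1=cl+1+cm+1=c\mu+2$.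

**Step 3: item 1.** Clearly $P(a)=A$. If $|z|=1$, then $|\zeta|\le(a+1)/r$, and (4.3) gives $(a+1)^m/r^m=a^l/B=a^l/(2A)$. So
$$|P(z)|\le Aa^{-l}\Bigl(1+\frac{a^l}{2A}\Bigr)=Aa^{-l}+\tfrac12\le1,$$
because $a^l\ge B=2A$. On the cluster $|1-\zeta^m|=\delta$ and $A\delta=\frac12$. Since $l\le R$, (4.4) gives $2rl/a\le\frac14$, and $|P|\le\frac12(1+2r/a)^l\le\frac12e^{2rl/a}\le\frac12e^{1/4}<1$.

**Step 4: item 2.** We compute $\omega_S'$ in the three groups. We have $\omega_S=(z^R-1)\,G(z)\,(z-a)$ with $G=((z-a)^m-r^m)^c-(\delta r^m)^c$. At $a$,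
$$|\omega_S'(a)|=|a^R-1||G(a)|\le a^R\cdot2r^{cm}. \tag{4.5}$$

Let $s$ be a cluster point. Since $|(s-a)^m-r^m|=\delta r^m$ and $|s-a|^m\ge\frac12r^m$,
$$|G'(s)(s-a)|=cm(\delta r^m)^{c-1}|s-a|^m\ge\tfrac12cm\,\delta^{c-1}r^{cm}.$$
By (4.4), $|s^R-1|\ge a^R(1-2r/a)^R-1\ge a^R(1-2rR/a)-1\ge a^R(1-\frac14-\frac13)\ge a^R/4$. As $cm\,\delta^{c-1}\ge32$,
$$|\omega_S'(s)|\ge\tfrac18cm\,\delta^{c-1}a^Rr^{cm}\ge4a^Rr^{cm}\ge2|\omega_S'(a)|.$$

Let $s^R=1$. Then $|s-a|\ge a-1\ge1$, so $|s-a|^m-r^m\ge(a-1)^m(1-r^m)$. Since $(\delta r^m)^c\le r^m$,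
$$|G(s)|\ge(a-1)^{cm}(1-r^m)^c-r^m\ge(a-1)^{cm}\bigl(1-(c+1)r^m\bigr)\ge\tfrac12(a-1)^{cm}.$$
So $|\omega_S'(s)|=R|G(s)||s-a|\ge\frac R2(a-1)^{cm+1}$. On the other hand, by (4.5), (4.3) and $R=cl+1$,
$$2|\omega_S'(a)|\le4a^Rr^{cm}=4aB^c(a+1)^{cm}.$$
Now $\bigl(\frac{a+1}{a-1}\bigr)^{cm}=(1+\frac1{cm})^{cm}\le e$ and $\frac a{a-1}\le\frac{65}{64}$. So it suffices that $R\ge23B^c$, as $8e\cdot\frac{65}{64}<23$. This holds since $R>cl\ge33B^c$.

**Step 5: item 3.** This is a crude bound on sizes and distances. Since $\mu\ge6m$, $J\ge6cm+1\ge2cm+2=a+1$. Also $R\le J$, $cm\le J$, $A\le B\le cl/33\le J$, and $J>129B^c\ge258$. Hence $|s|\le a+2r\le a+1\le J$ on $S$ and $\operatorname{diam}S\le2J\le J^2$. Lower bounds for the distances between distinct points are as follows.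

- Between roots of unity: at least $2\sin(\pi/R)\ge4/R$.
- Between the unit circle and the rest: at least $a-2r-1\ge1$.
- From $a$ to the cluster: at least $r/2$.
- Between two cluster points with the same $\eta$ (so $m\ge2$): the corresponding $\zeta$ are two $m$-th roots of one number, of modulus at least $\frac12$, so the distance is at least $r\cdot\frac12\cdot\frac4m$.
- Between cluster points with different $\eta,\eta'$ (so $c\ge2$): $\delta\frac4c\le|\zeta^m-\zeta'^m|\le m\max(|\zeta|,|\zeta'|)^{m-1}|\zeta-\zeta'|\le2m|\zeta-\zeta'|$, so the distance is at least $2r\delta/(cm)$.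

By (4.3), $r^m\ge a^{-l}$, so $r\ge a^{-l/m}\ge a^{-l}\ge J^{-J}$. With $\delta=1/B\ge1/J$ and $cm,m,R\le J$, all distances lie in $[J^{-J-2},J^2]$. Since $(J+2)\log J\le J^2$, item 3 follows.

**Step 6: item 4.** Let $|z|\le x$ with $x\ge a$. Then $|\zeta|\le2x/r$ and $r^{-m}\le a^l$, so
$$|P|\le A(x/a)^l\bigl(1+(2x)^ma^l\bigr)\le Ax^l\bigl(1+(2x)^m\bigr)\le2A(2x)^\mu .$$
Here $a\in[1,J]$ by Step 5. $\square$

## 5. Small enlargements, discs, and the lower bound for one $n$ at a time

A finite set is not L-regular, so the points must be thickened. For $E\subset\mathbb C^d$ and $\varepsilon>0$ let $E^\varepsilon=\{z:\operatorname{dist}_\infty(z,E)\le\varepsilon\}$ (max norm). The next lemma says that a failure persists when the set is enlarged slightly.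

**Lemma 5.1.** *Let $Y\subset\mathbb C^d$ be compact with $\max|\mathrm{VDM}|>0$ over tuples in $Y$ in degree $N$. Suppose $\Lambda_n(Y,F)>A$ for every degree $N$ Fekete set $F$ of $Y$. Then there is $\delta>0$ such that for every compact $Y'$ with $Y\subset Y'\subset Y^\delta$ and every degree $N$ Fekete set $F'$ of $Y'$, $\Lambda_n(Y',F')>A$.*

*Proof.* Otherwise there are compact $Y_i$ with $Y\subset Y_i\subset Y^{1/i}$ and degree $N$ Fekete sets $F_i$ of $Y_i$ with $\|p\|_{Y_i}\le A\|p\|_{F_i}$ on $\mathscr P^n$. Pass to a subsequence along which the tuples converge, $F_i\to F\subset Y$. Then $|\mathrm{VDM}(F)|=\lim|\mathrm{VDM}(F_i)|\ge\max_Y|\mathrm{VDM}|$, because $Y\subset Y_i$. So $F$ is a Fekete set of $Y$. Moreover $\|p\|_Y\le\|p\|_{Y_i}\le A\|p\|_{F_i}\to A\|p\|_F$ for $p\in\mathscr P^n$, a contradiction. $\square$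

To recognize L-regularity it is enough to look near $K$.

**Lemma 5.2.** *Let $K\subset\mathbb C^d$ be compact with $V_K<\infty$ everywhere. If for every $\epsilon>0$ there is $\delta>0$ with $V_K\le\epsilon$ on $K^\delta$, then $V_K$ is uniformly continuous; in particular $K$ is L-regular.*

*Proof.* Recall $V_K\ge0$. Given $\epsilon$ and the corresponding $\delta$, let $|h|_\infty\le\delta$ and let $f$ be a nonconstant polynomial with $\|f\|_K\le1$. For $w\in K$ we have $w+h\in K^\delta$, so $|f(w+h)|\le e^{\deg f\cdot V_K(w+h)}\le e^{\epsilon\deg f}$. Hence $e^{-\epsilon\deg f}f(\cdot+h)$ is admissible in the definition of $V_K$, and $\frac1{\deg f}\log|f(z+h)|\le V_K(z)+\epsilon$. Taking the supremum over $f$, $V_K(z+h)\le V_K(z)+\epsilon$ for all $z$ and all $|h|_\infty\le\delta$. Replacing $(z,h)$ by $(z+h,-h)$ gives the reverse inequality. $\square$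

**Proof of the lower bound in Theorem 2.3.** Let $B=(cn/258)^{1/c}$. Suppose first that $n\ge14$ and $B\ge2$. Then $129B^c/c+7=\frac n2+7\le n$. Lemma 4.1 with $\mu=n$ and $A=B/2$ gives a finite $S$ whose only degree $cn$ Fekete set has $\Lambda_n\ge B/2$. Let $A'<B/2$. By Lemma 5.1 with $Y=S$, replacing the points of $S$ by sufficiently small disjoint closed discs gives a compact set all of whose degree $cn$ Fekete sets have $\Lambda_n>A'$. Its extremal function is at most $\log^+(|z-s|/\tau)$ for each of its discs $\{|z-s|\le\tau\}$, so it is finite and small near the set. Lemma 5.2 shows that the set is L-regular. Therefore, since $cn\ge(cn+1)/2$,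
$$L(c,n)\ge\tfrac12\Bigl(\frac{cn}{258}\Bigr)^{1/c}\ge\tfrac12\Bigl(\frac{cn+1}{516}\Bigr)^{1/c}\ge\frac{(cn+1)^{1/c}}{1032}.$$
If $B<2$, then $cn+1\le2cn<516\cdot2^c$, so $(cn+1)^{1/c}<1032$ and the bound follows from $L(c,n)\ge1$. If $n<14$, then $(cn+1)^{1/c}\le(14c)^{1/c}\le14\cdot2<1032$, and again $L(c,n)\ge1$ suffices. $\square$

This excludes constants $c$ and $C$ that serve all $K$. It does not touch the conjecture, in which $c$ and $C$ may depend on $K$. We need one set that is bad for infinitely many $n$ and for every $c$.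

## 6. Attaching a tiny copy of $S$ at the right scale

The plan is to attach copies of sets $S$ from Lemma 4.1, one after another, to a given compact set. We describe the compact sets to which we attach. Write $\hat t=(t,0,\dots,0)\in\mathbb C^d$, $\hat Z=\{\hat t:t\in Z\}$ and $\pi(z)=z_1$.

**Setting.** $Q$ is a one-variable polynomial of degree $q\ge1$ and $X=\{t\in\mathbb C:|Q(t)|\le1\}$. The set $K'\subset\mathbb C^d$ is compact with nonempty interior, $\pi(K')=X$ and $X\times\{0\}\subset K'$. The point $\alpha$ lies in $\mathbb C\setminus X$, and $g=\frac1q\log|Q(\alpha)|>0$.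

*Example.* $Q(t)=t$ and $K'$ the closed unit polydisc. For $Q(t)=2(t^2-1)$ the set $X=\{|t^2-1|\le\frac12\}$ has a part around $1$ and a part around $-1$; the imaginary axis, where $|t^2-1|\ge1$, separates them.

The set $\mathbb C\setminus X$ has no bounded component, since on one $|Q|>1$ inside and $|Q|=1$ on the boundary, against the maximum principle. So $\mathbb C\setminus X$ is connected.

**A copy of fixed size fails.** *Let $Z\subset\mathbb C\setminus X$ be a fixed finite set and $Y=K'\cup\hat Z$. For all large $N$ every degree $N$ Fekete set of $Y$ contains all of $\hat Z$.* Suppose $F$ omits $\hat z$, $z\in Z$. Put $h=Q(z_1)^e\prod_{y\in Z\setminus\{z\}}(z_1-y)$ with $e=\lfloor(N-|Z|)/q\rfloor$, so $h\in\mathscr P^N$. On $F$, $h$ vanishes at the points of $\hat Z$, and on $K'$ it is bounded by a constant independent of $N$. By (2.1), $|h(\hat z)|\le\sum_k|h(\xi_k)|$, which is $O((N+1)^d)$. But $|h(\hat z)|$ is a fixed positive constant times $|Q(z)|^e$ with $|Q(z)|>1$; this is impossible for large $N$.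 So a fixed copy of $S$ has no effect in high degrees: no point is omitted.

**The balance that fixes the scale.** Points outside $X$ attract Fekete points: one more of them gains about $e^{gN}$ in the determinant. If there are already $j$ Fekete points in a copy of size $\beta$, the new point also pays for its small distances to them, a factor about $\beta^j$. With $\beta=e^{-\theta N}$ the net factor is about $e^{(g-\theta j)N}$. It favors a new point exactly while $j<g/\theta$. Let $J+1=|S|$. If $g/\theta=J-\frac12$, then the additions for $j\le J-1$ are favorable and the one for $j=J$ is not, so exactly $J$ of the $J+1$ points are chosen. Which point is left out is then decided inside $S$, by $|\omega_S'|$.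

The bad polynomial must also be small on $K'$. The rescaled $P((z_1-\alpha)/\beta)$ is there at most about $\beta^{-\mu}=e^{\mu\theta N}$, while multiplying by $(Q/Q(\alpha))^e$ with $eq\approx n$ gains $e^{-gn}$. With $N\le cn$ it suffices that $c\mu\theta<g$, that is, $c\mu<J-\frac12=c\mu+\frac12$. So the same tuning serves both purposes. In the proof all errors are compared with the margin of $\frac12$.

**Proposition 6.1.** *In the Setting there is $C_1=C_1(K',Q,\alpha,d)$ with the following property. Let $c\ge1$ be an integer, $A\ge1$ real, $\mu=\lceil129(2A)^c/c\rceil+7$, $J=c\mu+1$, and let $n,N_0$ be integers with $N_0\ge\max(C_1,J^6)$ and $n\le N_0\le cn$. Then there is a finite $Z\subset\{|t-\alpha|\le1/N_0\}\setminus X$ such that, for $Y=K'\cup\hat Z$ and every integer $N\in(N_0-c,N_0]$, every degree $N$ Fekete set $F$ of $Y$ satisfies $\Lambda_n(Y,F)>A/2$.*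

We recall divided differences. For a polynomial $f$ of $t$ and distinct $y_1,y_2,\dots$, the numbers $f[y_1,\dots,y_i]$ are defined by Newton's formula $f(y_i)=\sum_{k\le i}f[y_1,\dots,y_k]\prod_{v<k}(y_i-y_v)$. For example, $f(t)=t^2$ gives $f[y_1,y_2]=y_1+y_2$. The residue theorem gives $f[y_1,\dots,y_i]=\frac1{2\pi i}\oint f(t)\prod_{k\le i}(t-y_k)^{-1}dt$ over a circle around all $y_k$. (In this prefactor $2\pi i$ the letter $i$ is the imaginary unit.) If $f(y_1)=\dots=f(y_{i-1})=0$, then $f[y_1,\dots,y_i]=f(y_i)/\prod_{k<i}(y_i-y_k)$. For $f\in\mathscr P^N$ on $\mathbb C^d$, $f[y_1,\dots,y_i]$ means the divided difference of $t\mapsto f(\hat t)$.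

**Step 1: constants, the copy, and growth off $X$.** This step fixes the constants before $c,A,n,N_0$ enter. Let $\rho\ge1$ bound $|t-\alpha|+1$ over $t\in X$. Since $\log|Q|$ is smooth near $\alpha$, there are $b,\eta_0>0$ with $\{|t-\alpha|\le\eta_0\}\cap X=\emptyset$ and $|\frac1q\log|Q(t)|-g|\le b|t-\alpha|$ for $|t-\alpha|\le\eta_0$. Let $C_0$ be such that
$$C_0\log N\ge\log2+\log(2N)+b+g(1+q)+d\log(N+1)+\log\rho\qquad(N\ge2). \tag{6.1}$$
All these depend only on $(K',Q,\alpha,d)$. Let $S,s_*,P$ be as in Lemma 4.1 and put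
$$\theta=\frac g{J-\frac12},\qquad\beta=e^{-\theta N_0},\qquad x_s=\alpha+\beta s,\qquad Z=\{x_s:s\in S\}.$$
Since $J\le N_0^{1/6}$, we have $\theta N_0\ge gN_0/J\ge gN_0^{5/6}$, so $\beta\le e^{-gN_0^{5/6}}$. Since $c\le J$, $N>N_0-J\ge N_0-N_0^{1/6}\ge N_0/2$, so $N_0/2\le N\le N_0$. One can choose $C_1$ so that $N_0\ge C_1$ implies the following:

- (L1) $1/N\le2/N_0\le\eta_0$ and $\beta J\le1/(2N_0)$;
- (L2) $N\ge J+1+q$ and $gN\ge b$;
- (L3) $4\beta JN_0e^{2C_0J\log N_0}\le0.1$;
- (L4) $\frac{gN_0}{2J}>gJ+C_0J\log N_0+J^3$;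
- (L5) $\frac g2N_0^{2/3}\ge\log(2J)+J\log(2\rho)+g(J+q)$;
- (L6) $bN_0\beta J\le0.05$.

Indeed, insert $J\le N_0^{1/6}$, $\beta\le e^{-gN_0^{5/6}}$ and $N\ge N_0/2$. Each condition then follows from an inequality in $N_0$ and the fixed constants that holds for all large $N_0$. For (L1), (L3), (L6) a power of $N_0$ times $e^{2C_0N_0^{1/6}\log N_0}$ is beaten by $e^{-gN_0^{5/6}}$. For (L4), $\frac g2N_0^{5/6}$ beats $gN_0^{1/6}+C_0N_0^{1/6}\log N_0+N_0^{1/2}$. For (L5), $\frac g2N_0^{2/3}$ beats a constant multiple of $N_0^{1/6}$. For (L2), $N_0/2$ beats $N_0^{1/6}+1+q$ and $gN_0/2$ beats $b$.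

By (L1) and Lemma 4.1(3), $|x_s-\alpha|\le\beta J\le\frac1{2N_0}\le\frac1{2N}$, and $Z\cap X=\emptyset$; hence $\hat Z\cap K'=\emptyset$.

For $f\in\mathscr P^N$ the function $\log|f(\hat t)|-\frac Nq\log|Q(t)|$ is subharmonic on $\mathbb C\setminus X$, bounded above near $\infty$, with boundary values at most $\log\|f\|_{K'}$, because $X\times\{0\}\subset K'$ and $|Q|=1$ on $\partial X$. By the maximum principle $|f(\hat t)|\le\|f\|_{K'}|Q(t)|^{N/q}$ for $t\notin X$. Hence
$$|f(\hat t)|\le e^{b+gN}\|f\|_{K'}\qquad\text{if }|t-\alpha|\le1/N. \tag{6.2}$$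

**Step 2: separating the small distances from the determinant.** The purpose is to write $\mathrm{VDM}$ as the explicit factor from distances inside the copy times a factor insensitive to the scale. Let $M=\dim\mathscr P^N$, so $J+2\le N+1\le M\le(N+1)^d$ by (L2). For distinct $y_1,\dots,y_j\in Z$ write $\mathcal Y=(y_1,\dots,y_j)$. For $\xi\in K'^{M-j}$ let $\Delta(\mathcal Y;\xi)$ be the modulus of the determinant, in the monomial basis, of the $M$ functionals $f[y_1],f[y_1,y_2],\dots,f[y_1,\dots,y_j]$, $f(\xi_1),\dots,f(\xi_{M-j})$. Newton's formula is triangular, with diagonal entries $\prod_{v<i}(y_i-y_v)$, so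
$$|\mathrm{VDM}(\hat y_1,\dots,\hat y_j,\xi)|=\prod_{i<i'}|y_i-y_{i'}|\;\Delta(\mathcal Y;\xi). \tag{6.3}$$
In particular $\Delta$ does not depend on the order of $\mathcal Y$. Put $\mathcal D(\mathcal Y)=\max_\xi\Delta(\mathcal Y;\xi)$. Then $\mathcal D(\emptyset)>0$ because $K'$ has interior and so is determining.

We use the following repeatedly, and call it the *replacement rule*. If $M$ functionals have nonzero determinant and $u\in\mathscr P^N$ is annihilated by all of them but one, on which it equals $1$, then replacing that one by any functional $\lambda$ multiplies the determinant by $\lambda(u)$. (Expand $\lambda$ in the basis formed by the functionals; the coefficient of the replaced one is $\lambda(u)$.)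

**Step 3: one more point gains $e^{gN}$.** We show: for $0\le j\le J$, $\mathcal Y=(y_1,\dots,y_j)$ and $\mathcal Y^+=(y_1,\dots,y_{j+1})$,
$$\mathcal D(\mathcal Y)>0,\quad\mathcal D(\mathcal Y^+)>0,\qquad\bigl|\log\mathcal D(\mathcal Y^+)-\log\mathcal D(\mathcal Y)-gN\bigr|\le C_0J\log N. \tag{6.4}$$

*Lower bound and positivity, by induction on $j$.* Let $\mathcal D(\mathcal Y)>0$ be attained at $\xi$. The $M$ functionals form a basis, and by Newton's formula so do the evaluations at $\hat y_1,\dots,\hat y_j,\xi_1,\dots,\xi_{M-j}$. Let $\ell_k\in\mathscr P^N$ satisfy $\ell_k(\xi_k)=1$, $\ell_k(\xi_i)=0$ for $i\ne k$, and $\ell_k(\hat y_i)=0$ for $i\le j$. Put $h(z)=\prod_{i\le j}(z_1-y_i)\,Q(z_1)^e$ with $e=\lfloor(N-j)/q\rfloor$, so $h\in\mathscr P^N$. As $h$ vanishes at the $\hat y_i$, $h=\sum_kh(\xi_k)\ell_k$. On $K'$ we have $z_1\in X$, so $|z_1-y_i|\le\rho$ and $|Q(z_1)|\le1$; hence $|h|\le\rho^j$. Since $h$ vanishes at $\hat y_1,\dots,\hat y_j$, $h[y_1,\dots,y_{j+1}]=Q(y_{j+1})^e$. By (L2), $g-b/N\ge0$ and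 $qe\ge N-j-q\ge0$, so
$$|h[y_1,\dots,y_{j+1}]|=|Q(y_{j+1})|^e\ge e^{(N-j-q)(g-b/N)}\ge e^{gN-g(j+q)-b}.$$
As $h[y_1,\dots,y_{j+1}]=\sum_kh(\xi_k)\,\ell_k[y_1,\dots,y_{j+1}]$ has at most $M$ terms, for some $k$
$$|\ell_k[y_1,\dots,y_{j+1}]|\ge\frac{e^{gN-g(j+q)-b}}{M\rho^j}.$$
By the replacement rule, exchanging evaluation at $\xi_k$ for $f[y_1,\dots,y_{j+1}]$ gives $\mathcal D(\mathcal Y^+)\ge\mathcal D(\mathcal Y)\,|\ell_k[y_1,\dots,y_{j+1}]|>0$. The loss in the logarithm is at most $g(J+q)+b+d\log(N+1)+J\log\rho\le C_0J\log N$ by (6.1).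

*Upper bound.* Let $\mathcal D(\mathcal Y^+)$ be attained at $\xi$. Let $u\in\mathscr P^N$ vanish at the $\xi_i$, with $u[y_1,\dots,y_i]=0$ for $i\le j$ and $u[y_1,\dots,y_{j+1}]=1$. Replacing the last divided difference by evaluation at $w\in K'$ gives $\mathcal D(\mathcal Y)\ge|u(w)|\mathcal D(\mathcal Y^+)$, so
$$\|u\|_{K'}\le\mathcal D(\mathcal Y)/\mathcal D(\mathcal Y^+). \tag{6.5}$$
On $|t-\alpha|=1/N$ we have $|t-y_i|\ge\frac1{2N}$, so by (6.2)
$$1=\Bigl|\frac1{2\pi i}\oint_{|t-\alpha|=1/N}\frac{u(\hat t)\,dt}{\prod_{i\le j+1}(t-y_i)}\Bigr|\le\tfrac1N(2N)^{j+1}e^{b+gN}\|u\|_{K'}.$$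
With (6.5), $\mathcal D(\mathcal Y^+)\le2(2N)^je^{b+gN}\mathcal D(\mathcal Y)$. By (6.1) this is the upper bound in (6.4).

**Step 4: $\mathcal D$ hardly depends on which of two points is used.** The factor $2$ in Lemma 4.1(2) must not be spoiled by $\mathcal D$. We show: *if $\mathcal Y_0=(y_1,\dots,y_{J-1})$ consists of $J-1$ points of $Z$ and $y,y'$ are the two remaining points of $Z$, then $\mathcal D(\mathcal Y_0,y)\ge0.9\,\mathcal D(\mathcal Y_0,y')$.*

Take $u$ as in the upper bound of Step 3 for $\mathcal Y=\mathcal Y_0$, $\mathcal Y^+=(\mathcal Y_0,y')$. Replacing the last divided difference by $f[\mathcal Y_0,y]$ gives $\mathcal D(\mathcal Y_0,y)\ge|u[\mathcal Y_0,y]|\,\mathcal D(\mathcal Y_0,y')$. Since the divided differences $u[y_1,\dots,y_i]$, $i\le J-1$, vanish, Newton's formula gives $u(\hat y_i)=0$. So $v(t)=u(\hat t)/\prod_{i\le J-1}(t-y_i)$ is a polynomial with $v(t)=u[\mathcal Y_0,t]$ for $t\ne y_i$, and $v(y')=1$. By (6.2), (6.5) and (6.4), on $|t-\alpha|=1/N$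
$$|v|\le(2N)^{J-1}e^{b+gN}e^{-gN+C_0J\log N}\le H:=e^{2C_0J\log N_0},$$
where $(2N)^{J-1}e^b\le e^{C_0J\log N}$ by (6.1). Hence $|v|\le H$ inside this circle, and $|v'|\le2NH$ on $|t-\alpha|\le\frac1{2N}$ by Cauchy's estimate. Since $|y-y'|\le2\beta J$, $|v(y)-v(y')|\le2\beta J\cdot2NH\le0.1$ by (L3). So $|u[\mathcal Y_0,y]|=|v(y)|\ge0.9$.

**Step 5: the part of $F$ in the copy.** We show that every degree $N$ Fekete set $F$ of $Y$ satisfies $F\cap\hat Z=\{\hat x_s:s\ne s_*\}$.

For $S'\subset S$ with $|S'|=j$ put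
$$T(S')=\beta^{j(j-1)/2}\,|V(S')|\,\mathcal D(x_s:s\in S')>0 .$$
By (6.3), $T(S')$ is the maximum of $|\mathrm{VDM}|$ over configurations in $Y$ whose part in $\hat Z$ is $\{\hat x_s\}_{s\in S'}$, each point used once; repeated points give $\mathrm{VDM}=0$. So if $S'$ corresponds to $F$, then $T(S')$ is maximal among all subsets of $S$. Let $j=|S'|$. There are three cases.

*Case $j\le J-1$.* Here $\theta j\le\theta(J-1)=g-\frac g{2J-1}\le g-\frac g{2J}$, and $gN\ge gN_0-gJ$. For $s\in S\setminus S'$, let $\mathcal Y,\mathcal Y^+$ correspond to $S'$ and $S'\cup\{s\}$. By (6.4) and Lemma 4.1(3),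
$$\frac{T(S'\cup\{s\})}{T(S')}=\beta^j\prod_{s'\in S'}|s-s'|\,\frac{\mathcal D(\mathcal Y^+)}{\mathcal D(\mathcal Y)}\ge\exp\Bigl(\frac{gN_0}{2J}-gJ-C_0J\log N_0-J^3\Bigr)>1$$
by (L4). This contradicts maximality.

*Case $j=J+1$, so $S'=S$.* Here $\theta J=g+\frac g{2J-1}\ge g+\frac g{2J}$ and $N\le N_0$. So for any $s\in S$,
$$\frac{T(S)}{T(S\setminus\{s\})}\le\exp\Bigl(-\frac{gN_0}{2J}+C_0J\log N_0+J^3\Bigr)<1$$
by (L4), a contradiction.

*Case $j=J$, so $S'=S\setminus\{s\}$.* If $s\ne s_*$, apply Step 4 with $\mathcal Y_0$ corresponding to $S\setminus\{s,s_*\}$, $y=x_s$, $y'=x_{s_*}$. With (4.1) and Lemma 4.1(2),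
$$\frac{T(S\setminus\{s_*\})}{T(S\setminus\{s\})}=\frac{|\omega_S'(s)|}{|\omega_S'(s_*)|}\cdot\frac{\mathcal D(\mathcal Y_0,x_s)}{\mathcal D(\mathcal Y_0,x_{s_*})}\ge2\cdot0.9>1,$$
a contradiction. So $S'=S\setminus\{s_*\}$.

**Step 6: the bad polynomial.** It remains to make a polynomial that is large at $\hat x_{s_*}$ and small on the rest of $Y$. Let
$$p(z)=P\Bigl(\frac{z_1-\alpha}\beta\Bigr)\Bigl(\frac{Q(z_1)}{Q(\alpha)}\Bigr)^e,\qquad e=\lfloor(n-\mu)/q\rfloor .$$
Here $n\ge N_0/c\ge J^6/c\ge\mu$, so $p\in\mathscr P^n$. On $K'$ we have $|z_1-\alpha|/\beta\le\rho/\beta$, and $\rho/\beta\ge1/\beta\ge J\ge a$ by (L1). Lemma 4.1(4) with $x=\rho/\beta$, together with $|Q(z_1)|\le1$ and $qe\ge n-\mu-q$, gives on $K'$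
$$\log|p|\le\log(2A)+\mu\log(2\rho)+\mu\theta N_0-g(n-\mu-q).$$
As $N_0\le cn$,
$$\mu\theta N_0\le gn\,\frac{c\mu}{c\mu+\frac12}=gn-\frac{gn}{2J-1}\le gn-\frac{gn}{2J},\qquad\frac{gn}{2J}\ge\frac{gN_0}{2cJ}\ge\frac{gN_0}{2J^2}\ge\frac g2N_0^{2/3}.$$
Since $A\le J$ and $\mu\le J$, (L5) yields $|p|\le1$ on $K'$.

At $\hat x_s$ we have $\bigl|\log|Q(x_s)/Q(\alpha)|^e\bigr|\le eq\,b\,\beta J\le bN_0\beta J\le0.05$ by (L6), so $|Q(x_s)/Q(\alpha)|^e\in[0.9,1.1]$, and $P((x_s-\alpha)/\beta)=P(s)$. By Step 5 and Lemma 4.1(1), $\|p\|_F\le1.1$, while $|p(\hat x_{s_*})|\ge0.9A$. Hence $\|p\|_Y\ge\frac{0.9}{1.1}A\,\|p\|_F$ and $\|p\|_Y>0$, so $\Lambda_n(Y,F)>A/2$. $\square$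

## 7. Infinitely many copies in one L-regular set

We repeat the attachment infinitely often, thickening the isolated points each time. For L-regularity of the result we need control of $V$ near each intermediate set. The pieces of these sets are products of a plane continuum and discs $\bar D(0,\tau)=\{|t|\le\tau\}$.

**Lemma 7.1.** *Let $C\subset\mathbb C$ be a continuum with more than one point, $\tau>0$, and $E=C\times\bar D(0,\tau)^{d-1}$. There is a continuous function $W\ge0$ on $\mathbb C^d$, vanishing on $E$, with $V_E\le W$.*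

*Proof.* Let $\Omega$ be the component of $\mathbb C_\infty\setminus C$ that contains $\infty$. The closure of every other component is connected and meets $C$, so $\mathbb C_\infty\setminus\Omega$ is connected and $\Omega$ is simply connected. By the Riemann mapping theorem there is a conformal map $\varphi$ of $\Omega$ onto $\{|w|>1\}\cup\{\infty\}$ with $\varphi(\infty)=\infty$. It is proper, so $|\varphi(z)|\to1$ as $z\to\partial\Omega$. Hence $G=\log|\varphi|$ on $\Omega\setminus\{\infty\}$, $G=0$ elsewhere, is continuous on $\mathbb C$, nonnegative, and $0$ on $C$. Also $G(z)-\log|z|$ is bounded near $\infty$.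

Let $p$ be a one-variable polynomial of degree at most $m$ with $|p|\le1$ on $C$. Then $\log|p|-mG$ is subharmonic on $\Omega\setminus\{\infty\}$ and bounded above near $\infty$, with $\limsup\le0$ at $\partial\Omega\subset C$. So $|p|\le e^{mG}$ on $\Omega\setminus\{\infty\}$. On the bounded components of $\mathbb C\setminus C$ and on $C$, $|p|\le1\le e^{mG}$. For $\bar D(0,\tau)$ in place of $C$ the bound is $|p|\le\max(1,|z|/\tau)^m$, by the disc example of Section 2.

Now let $p$ be a polynomial on $\mathbb C^d$ of degree $m$ with $\|p\|_E\le1$. Apply these bounds to one variable after another: first to $z_1$ with $z_2,\dots,z_d\in\bar D(0,\tau)$ fixed, then to $z_2$ with $z_1\in\mathbb C$ and $z_3,\dots,z_d\in\bar D(0,\tau)$ fixed, and so on. This gives $\frac1m\log|p(z)|\le W(z):=G(z_1)+\sum_{j\ge2}\log^+(|z_j|/\tau)$. $\square$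

**Proposition 7.2.** *Let $\mathcal M$ be a countable nonempty family of integer sequences $(m_n)$ with $m_n\ge n$ and $\liminf m_n/(n\log n)=0$. There are an L-regular compact $K\subset\mathbb C^d$ and integers $n_1<n_2<\cdots$ such that for each $(m_n)\in\mathcal M$ there are infinitely many $k$ with this property: for every integer $N\in(m_{n_k}-\lceil m_{n_k}/n_k\rceil,\ m_{n_k}]$ and every degree $N$ Fekete set $F$ of $K$, $\Lambda_{n_k}(K,F)>k$.*

**Step 1: the form of the sets.** Assign to each stage $k\ge1$ a member of $\mathcal M$, each member being used infinitely often. We build compact sets $K_0\subset K_1\subset\cdots$ of the form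
$$K_k=\bigcup_iX_{k,i}\times\bar D(0,\tau_{k,i})^{d-1}\quad\text{(a finite union)},\qquad\bigcup_iX_{k,i}=X_k=\{|Q_k|\le1\},$$
where the $X_{k,i}$ are disjoint, nonempty and compact, $\tau_{k,i}>0$, and $Q_k$ is a nonconstant polynomial. We also build numbers $\varepsilon_k>0$. Start with $Q_0(t)=t$, $K_0$ the closed unit polydisc, $\varepsilon_0=1$. Note $\pi(K_k)=X_k$, $X_k\times\{0\}\subset K_k$, and $K_k\supset K_0$ has interior. So $(K_k,Q_k)$ fits the Setting of Section 6.

**Step 2: $V_{K_k}$ is small near $K_k$.** This will give L-regularity. *For each $k$ and $\epsilon>0$ there is $\delta>0$ with $V_{K_k}\le\epsilon$ on $K_k^\delta$.* By the open mapping theorem $X_k$ is the closure of $\{|Q_k|<1\}$. This open set has finitely many components, since each contains a zero of $Q_k$ by the minimum principle. So $X_k$ is the union of the finitely many closures $C$ of these components, which are continua with more than one point. Each $C$ lies inside one $X_{k,i}$ by connectedness. Hence $K_k$ is a finite union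 of sets $E=C\times\bar D(0,\tau)^{d-1}$. By Lemma 7.1, $V_{K_k}\le V_E\le W_E$ with $W_E$ continuous and zero on the compact set $E$, so $V_{K_k}\le\epsilon$ on $E^\delta$ for small $\delta$. Since $K_k^\delta$ is the union of the finitely many $E^\delta$, the assertion follows.

**Step 3: stage $k$, attaching the copy.** Choose $\alpha_k\notin X_{k-1}$ with $\operatorname{dist}(\alpha_k,X_{k-1})<\varepsilon_{k-1}/8$. Let $C_1$ be the constant of Proposition 6.1 for $(K_{k-1},Q_{k-1},\alpha_k)$. Put $A=2k$ and $\epsilon=1/(12\log(2A))$. For the assigned $(m_n)$ choose $n=n_k$, larger than $n_{k-1}$ (if $k\ge2$), $C_1$, $8/\varepsilon_{k-1}$ and $(280A)^{12}$, with $m_n\le\epsilon n\log n$; this is possible because the lower limit is $0$. Put $N_0=m_n\ge n$ and $c=\lceil m_n/n\rceil\le\epsilon\log n+1$, so $n\le N_0\le cn$. In Proposition 6.1, since $2A\ge4$,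
$$J\le129(2A)^c+8c+1\le140(2A)^c\le140\cdot2A\cdot(2A)^{\epsilon\log n}=280A\,n^{1/12},$$
so $J^6\le(280A)^6n^{1/2}\le n\le N_0$. (This is where the condition on $m_n/(n\log n)$ enters: $S$ must have at most a small power of $n$ points, and it has about $B^c$.) Proposition 6.1 gives $Z_k$ and $Y_k=K_{k-1}\cup\hat Z_k$. Since $1/N_0\le1/n<\varepsilon_{k-1}/8$, we have $Y_k\subset K_{k-1}^{\varepsilon_{k-1}/4}$. The set $Y_k$ has interior, so Lemma 5.1 applies to the finitely many $N\in(N_0-c,N_0]$. It gives $\delta_k>0$ such that $\Lambda_{n_k}(Y',F')>A/2=k$ for all compact $Y'$ with $Y_k\subset Y'\subset Y_k^{\delta_k}$, all these $N$, and all degree $N$ Fekete sets $F'$ of $Y'$.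

**Step 4: stage $k$, thickening.** The isolated points must be replaced by pieces with interior, keeping the lemniscate form. Let $\eta_k=\min(\delta_k/2,\varepsilon_{k-1}/4)$. Choose disjoint open sets $U_i\supset X_{k-1,i}$ and $U_z\ni z$ ($z\in Z_k$), contained in the $\eta_k$-neighborhoods of $X_{k-1,i}$ and $z$. Let $w(t)=\prod_{z\in Z_k}(t-z)$ and $\kappa=\max_{X_{k-1}}|w|>0$. Off $\bigcup_iU_i$ we have $|Q_{k-1}|\ge1+\sigma$ for some $\sigma>0$, since $|Q_{k-1}|>1$ on this closed set and $|Q_{k-1}|\to\infty$ at $\infty$. Off $\bigcup_zU_z$ we have $|w|\ge w_0$ for some $w_0>0$. Choose $m$ with $(1+\sigma)^mw_0>\kappa$ and put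
$$Q_k=Q_{k-1}^m\,w/\kappa,\qquad X_k=\{|Q_k|\le1\}.$$
Then $|Q_k|\le1$ on $X_{k-1}$, $Q_k=0$ on $Z_k$, and $|Q_k|>1$ off $\bigcup_iU_i\cup\bigcup_zU_z$. So $X_{k-1}\cup Z_k\subset X_k\subset\bigcup_iU_i\cup\bigcup_zU_z$. The sets $X_k\cap U_i$, $X_k\cap U_z$ are relatively open in $X_k$, disjoint, and cover $X_k$, so they are compact. Let $K_k$ be the union of the sets $(X_k\cap U_i)\times\bar D(0,\tau_{k-1,i})^{d-1}$ and $(X_k\cap U_z)\times\bar D(0,\eta_k)^{d-1}$. It has the required form and contains $Y_k$. A point of the first kind has its first coordinate within $\eta_k$ of $X_{k-1,i}$, so it is within $\eta_k$ of $K_{k-1}$; a point of the second kind is within $\eta_k$ of $\hat z$. Thus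
$$Y_k\subset K_k\subset Y_k^{\eta_k}\subset K_{k-1}^{\varepsilon_{k-1}/2}. \tag{7.1}$$

**Step 5: stage $k$, the choice of $\varepsilon_k$.** This number limits all later changes. By Step 2 choose $0<\varepsilon_k\le\min(\varepsilon_{k-1}/2,\delta_k/2)$ with $V_{K_k}\le1/k$ on $K_k^{2\varepsilon_k}$.

**Step 6: the limit set.** Let $K=\overline{\bigcup_kK_k}$. By (7.1), $K_{j+1}\subset K_j^{\varepsilon_j/2}$, and $\varepsilon_{j+1}\le\varepsilon_j/2$. So $\sum_{j\ge k}\varepsilon_j/2\le\varepsilon_k$ and $K\subset K_k^{\varepsilon_k}$ for every $k$; in particular $K$ is compact. Hence, for $k\ge1$, $Y_k\subset K\subset Y_k^{\eta_k+\varepsilon_k}\subset Y_k^{\delta_k}$, and Step 3 gives $\Lambda_{n_k}(K,F)>k$ for every $N\in(m_{n_k}-\lceil m_{n_k}/n_k\rceil,m_{n_k}]$ and every degree $N$ Fekete set $F$ of $K$, where $(m_n)$ is the sequence assigned to stage $k$. Each member of $\mathcal M$ is assigned infinitely often.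

**Step 7: L-regularity.** For $k\ge1$, $K^{\varepsilon_k}\subset K_k^{2\varepsilon_k}$ and $K_k\subset K$, so $V_K\le V_{K_k}\le1/k$ on $K^{\varepsilon_k}$. Also $V_K\le V_{K_0}\le\sum_j\log^+|z_j|<\infty$, by the disc bound applied to one variable after another. By Lemma 5.2, $K$ is L-regular. $\square$

## 8. From the sequences $cn$ to every real $\gamma$, and the threshold $n\log n$

**Proof of Theorem 2.1.** Apply Proposition 7.2 with $\mathcal M=\{(cn)_n:c=1,2,\dots\}$. Let $\gamma>0$ be real and fix an integer $c\ge\gamma$. For infinitely many $k$, with $n=n_k$, every degree $N$ Fekete set $F$ with $N\in(cn-c,cn]$ has $\Lambda_n(K,F)>k$. We look for $n'\ge n$ such that $\lceil\gamma n'\rceil$ falls in this interval. Let $n'$ be the largest integer with $\lceil\gamma n'\rceil\le cn$. Since $\lceil\gamma n\rceil\le cn$, we have $n'\ge n$ and $\mathscr P^n\subset\mathscr P^{n'}$. Since $\lceil\gamma(n'+1)\rceil>cn$ and $\lceil\gamma(n'+1)\rceil-\lceil\gamma n'\rceil\le\lceil\gamma\rceil\le c$, we have $\lceil\gamma n'\rceil\in(cn-c,cn]$.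 Hence every degree $\lceil\gamma n'\rceil$ Fekete set $F$ has $\Lambda_{n'}(K,F)\ge\Lambda_n(K,F)>k$. As $n'\ge n_k\to\infty$ and $k$ takes infinitely many values, for every $A>0$ there are infinitely many such $n'$ with $\Lambda_{n'}(K,F)>A$. In particular, for no $c$ is an array of degree $cn$ Fekete points of $K$ an admissible mesh. $\square$

**Proof of (a)⇒(b) and of the last statement of Theorem 2.2.** A sequence with $m_n\ge n$ violates (b) exactly when $\liminf m_n/(n\log n)=0$. Given a countable nonempty family of such sequences, Proposition 7.2 gives one L-regular $K$. Taking $N=m_{n_k}$ there, for each sequence in the family there are infinitely many $k$ such that every degree $m_{n_k}$ Fekete set $F$ of $K$ has $\Lambda_{n_k}(K,F)>k$. So the bound in (a) fails for $K$ and all the sequences simultaneously. The family with a single member gives (a)⇒(b); the converse was proved in Section 3. $\square$
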